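\title{A ball built from parallelepiped bricks with no corner}

\begin{abstract}
Glue finitely many parallelepipeds together, whole face to whole face, and call one of them a corner if the three faces at one of its vertices are all left free. In the plane, a theorem of Sibley and Wagon says that the analogous piece always exists. We show that in space it need not, even if the union is a topological ball. The ball can be taken convex: a zonotope with $19$ zones cut into $969$ parallelepipeds. The construction starts from a tiled zonotope with three corners and removes them one at a time by an insertion that creates no new corner. We also show that the same failure occurs in every dimension $d\ge 3$, and we give an acyclicity condition that does force a corner.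
\end{abstract}

\section{Introduction}

For a vector $p$ let $[0,p]$ be the segment from $0$ to $p$, and let $+$ denote the Minkowski sum of sets. A \emph{brick} is a nondegenerate parallelepiped in $\mathbb{R}^3$, that is, a set $u+[0,p]+[0,q]+[0,r]$ with $p,q,r$ linearly independent. We call its six two-dimensional faces its \emph{facets}; the word \emph{face} refers to faces of any dimension. An \emph{object} is a finite nonempty collection of bricks that are \emph{properly joined}: any two distinct bricks have disjoint interiors, and their intersection is empty, a common vertex, a common whole edge, or a common whole facet. A facet of a brick is \emph{shared} if it is also a facet of another brick of the object, and \emph{exposed} otherwise. A \emph{corner} of the object is a brick that has a vertex at which all three incident facets are exposed. The object is a \emph{ball} if the union of its bricks is homeomorphic to the closed $3$-ball. We use the same letter for an object and for the union of its bricks.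

In the plane the situation is settled by a theorem of Sibley and Wagon. Let $P$ be a finite nonempty collection of parallelograms in $\mathbb{R}^2$ with pairwise disjoint interiors, any two of which meet in the empty set, a common vertex, or a common whole edge. Then $P$ contains an \emph{elbow}: a parallelogram with two edges at a common vertex, neither of which is shared with another parallelogram of $P$. The three-dimensional question, which we take from \cite{Corners} and which is the main question raised in the work cited there as [RSW02], is the following.

\begin{quote}
Does every ball built from properly joined bricks have at least one corner?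
\end{quote}

A brick fails to be a corner exactly when two of its opposite facets are both shared (Lemma~\ref{lem:clamped}). So an object without corners is a finite object in which every brick is the middle one of three bricks glued in a row along parallel facets. The planar theorem suggests that this is impossible, and so does the following argument. Fix a direction $u$ parallel to no facet. Each pair of opposite facets of a brick contains exactly one facet through which $u$ leaves the brick. Start anywhere and keep stepping through such a facet into a neighbor. If the walk gets stuck, the last brick has an exposed facet in each of its three pairs, and it is a corner. The argument has one gap: the walk may run in a cycle. It proves the following.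

\begin{theorem}\label{thm:acyclic}
Let $X$ be any object and $u$ a direction parallel to no facet of $X$. Write $\beta\to\beta'$ if the bricks $\beta,\beta'$ share a facet and $u$ points from $\beta$ to $\beta'$ across it. If this relation has no directed cycle, then $X$ has a corner. Consequently
\begin{enumerate}
\item[(a)] every object all of whose bricks have the same three edge directions has a corner;
\item[(b)] every tiling of a zonotope dual to a plane arrangement as in Lemma~\ref{lem:dual} has a corner.
\end{enumerate}
\end{theorem}

An object without corners must therefore contain a directed cycle for every admissible direction $u$. One might hope that a ball, having no handle or cavity to wind around, cannot do this. It can.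

\begin{theorem}\label{thm:main}
There exists a ball, built from properly joined bricks, that has no corner.
\end{theorem}

Even convexity does not help. Recall that the \emph{zonotope} generated by a finite set $V$ of vectors is the convex polytope $Z(V)=\sum_{v\in V}[0,v]$; for pairwise nonparallel generators, each generator defines one \emph{zone}, a class of parallel edges.

\begin{theorem}\label{thm:convex}
\begin{enumerate}
\item[(a)] There is a convex ball without corners: a zonotope with $19$ zones tiled by $\binom{19}{3}=969$ properly joined bricks, one for each triple of generators.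
\item[(b)] For every $d\ge3$ there is a convex $d$-dimensional ball built from properly joined $d$-dimensional parallelepipeds with no corner, that is, no parallelepiped has a vertex all of whose $d$ incident facets are exposed. For $d=1,2$ no such object exists.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} has two ingredients. The first is an operation, \emph{insertion}, that attacks a corner sitting at the end of a column of bricks: it breaks one edge direction into several nearly parallel ones, which turns the column into a bundle of thinner columns, and closes the bundle at the top by a small tiled zonotope, the \emph{cap}. Section~\ref{sec:example} carries this out by hand on four cubes. The second ingredient is finite data: a cap with $20$ bricks that contributes no corner, and a starting object with $35$ bricks, the \emph{seed}, whose three corners are placed so that the three insertions do not disturb each other. Both come from one arrangement of seven planes (Sections~\ref{sec:dual} and~\ref{sec:seed}). Section~\ref{sec:sites} states what an insertion needs and deduces Theorem~\ref{thm:main}, Sections~\ref{sec:construction} and~\ref{sec:verification}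 construct and verify the insertion, and Section~\ref{sec:convex} proves Theorem~\ref{thm:convex}.

\section{Complexes, clamped bricks, and walks in a fixed direction}\label{sec:basics}

It is easier to verify that a family of bricks is properly joined by keeping track of all faces at once. A \emph{complex} is a finite set of convex polytopes, called \emph{cells}, that contains every face of each of its members and whose distinct members have disjoint relative interiors. A \emph{brick complex} is a complex in $\mathbb{R}^3$ that consists of some bricks and their faces. Recall that a polytope is the disjoint union of the relative interiors of its faces, itself included.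

\begin{lemma}\label{lem:complex}
In a brick complex:
\begin{enumerate}
\item[(a)] if the relative interior of a cell $K$ meets a cell $K'$, then $K$ is a face of $K'$;
\item[(b)] any two distinct bricks are properly joined;
\item[(c)] a two-dimensional cell is a facet of at most two bricks, and two such bricks lie on opposite sides of it.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A point of $\operatorname{relint}K\cap K'$ lies in the relative interior of a face of $K'$. This face is a cell, so it equals $K$.

(b) Interiors are disjoint by definition. Let $S=\beta\cap\beta'\ne\emptyset$, pick $\xi\in\operatorname{relint}S$, and let $K$ be the face of $\beta$ with $\xi\in\operatorname{relint}K$. By (a), $K$ is also a face of $\beta'$; so $K\subset S$, and $K\neq\beta$. Conversely, for $\xi'\in S$ the segment from $\xi'$ to $\xi$ extends beyond $\xi$ inside $S\subset\beta$, and a segment in $\beta$ with an inner point in the face $K$ lies in $K$. So $S=K$ is a common proper face.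

(c) Two bricks on the same side of a common facet have common interior points.
\end{proof}

Call a brick of an object \emph{clamped} if it has two opposite facets that are both shared.

\begin{lemma}\label{lem:clamped}
A brick is a corner if and only if it is not clamped.
\end{lemma}

\begin{proof}
The three facets at a vertex consist of one facet from each opposite pair, and each of the eight such choices occurs at a vertex. So a brick is a corner exactly when each opposite pair contains an exposed facet.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:acyclic}, except for (b)]
If the finite relation $\to$ has no directed cycle, some brick $\beta$ has no outgoing arrow. Each opposite pair of facets of $\beta$ has outer normals $\pm n$ with $n\cdot u\neq0$, and the facet whose outer normal has positive product with $u$ is exposed, because a neighbor across it would receive an arrow. So $\beta$ is not clamped, and it is a corner by Lemma~\ref{lem:clamped}.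

For (a), let $e_1,e_2,e_3$ be the three edge directions, choose $u$ with nonzero coordinates in this basis, and let $s_i=\pm1$ be the sign of the $i$-th coordinate. Let $\ell$ be the linear functional with $\ell(e_i)=s_i$. If $\beta\to\beta'$ across a facet $F$ parallel to $e_j,e_k$, then $\beta=F-[0,ts_ie_i]$ and $\beta'=F+[0,t's_ie_i]$ with $t,t'>0$. Since $\ell(s_ie_i)=1$,
\[
\min_{\beta'}\ell=\min_F\ell>\min_F\ell-t=\min_\beta\ell .
\]
So $\min\ell$ increases strictly along arrows, and there is no cycle.
\end{proof}

Part (b) is proved after Lemma~\ref{lem:dual}.

\section{Moving one corner}\label{sec:example}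

Let $x,y,z$ be the standard basis of $\mathbb{R}^3$, and consider the T-shaped object made of four unit cubes: $\beta_1=[0,1]^3$, the cube $\beta_2=\beta_1+z$ on top of it, and two arms $\alpha_0=\beta_1-y$ and $\alpha_1=\beta_1+y$. The cube $\beta_1$ is clamped between the arms; the other three cubes are corners. We try to get rid of the corner $\beta_2$, the tip of the column $(\beta_1,\beta_2)$.

Write $x=b_1+b_2$ with $b_1=(\frac12,-\varepsilon,\varepsilon)$, $b_2=(\frac12,\varepsilon,-\varepsilon)$ and $\varepsilon>0$ small, and let $Z'$ be the flat brick $[0,y]+[0,b_1]+[0,b_2]$. We have $2\varepsilon z=2\varepsilon y+b_1-b_2$. So a point moving in the direction $-z$ has decreasing $y$- and $b_1$-coordinates and increasing $b_2$-coordinate, and the lower side $D'$ of $Z'$ consists of the three facets at the vertex $b_2$: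
\[
f_1=[0,b_1]+[0,b_2],\qquad f_2=[0,y]+[0,b_2],\qquad f_3=b_2+[0,y]+[0,b_1].
\]
The boundary of $D'$ is a hexagon. It consists of the old edges $[0,y]$ and $x+[0,y]$, the path $W_0$ from $0$ to $x$ with steps $b_1,b_2$, and the path $y+W_1$, where $W_1$ has steps $b_2,b_1$.

Now replace the square cross-section $[0,x]+[0,y]$ of the column by $D'$. The cube $\beta_1$ becomes the three bricks $f_i+[0,z]$ (level~1), and $\beta_2$ becomes the three bricks $z+f_i+[0,z]$ (level~2) together with the \emph{cap} $2z+Z'$, which fits onto the tops of level~2. The arms must follow: all $x$-edges of $\alpha_0$ are bent into translates of $W_0$, which cuts $\alpha_0$ into two bricks, and all $x$-edges of $\alpha_1$ are bent into translates of $W_1$. Figure~\ref{fig:plan} shows the view along $z$. The eleven bricks are properly joined, because the seven bottom facets form a graph over the edge-to-edge patch of parallelograms in the figure, and the levels are translates of it in the direction $z$.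

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.45]
\fill[gray!20] (0,0) rectangle (1,1);
\draw (-1,0) rectangle (2,1);
\draw[very thick] (0,0)--(0,1) (1,0)--(1,1);
\node at (-0.5,0.5) {$\alpha_0$}; \node at (0.5,0.5) {$\beta_1$}; \node at (1.5,0.5) {$\alpha_1$};
\node[below] at (0,0) {$0$}; \node[below] at (1,0) {$y$}; \node[above] at (0,1) {$x$};
\begin{scope}[xshift=4.1cm]
\fill[gray!20] (0,0)--(-0.25,0.5)--(0,1)--(1,1)--(1.25,0.5)--(1,0)--cycle;
\draw (-1,0)--(2,0)--(2.25,0.5)--(2,1)--(-1,1)--(-1.25,0.5)--cycle;
\draw (-1.25,0.5)--(-0.25,0.5) (0.25,0.5)--(2.25,0.5) (0,0)--(0.25,0.5)--(0,1);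
\draw[very thick] (0,0)--(-0.25,0.5)--(0,1) (1,0)--(1.25,0.5)--(1,1);
\node at (0,0.5) {$f_1$}; \node at (0.63,0.25) {$f_2$}; \node at (0.63,0.75) {$f_3$};
\node[below] at (0,0) {$0$}; \node[below] at (1,0) {$y$}; \node[above] at (0,1) {$x$};
\node at (-0.45,0.76) {$W_0$}; \node at (1.55,0.76) {$y+W_1$};
\end{scope}
\end{tikzpicture}
\caption{Three cubes in a row seen along $z$, before (left) and after (right) the vector $x$ is broken into $b_1+b_2$. The shaded square cross-section of the middle column becomes a hexagon tiled by $f_1,f_2,f_3$. Its two thick edges are bent outward into the paths $W_0$ (first $b_1$, then $b_2$) and $y+W_1$ (first $b_2$, then $b_1$), and each arm is cut into two bricks along the path on its side.}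
\label{fig:plan}
\end{figure}

Which bricks are clamped? Those of level~2 are, between level~1 and the cap. Those of level~1 have exposed bottoms, but they are clamped sideways: the two $b_1$-edges of $f_1$ border $\alpha_0$ and $f_3$, the two $b_2$-edges of $f_2$ border $f_1$ and $\alpha_1$, and the two $b_1$-edges of $f_3$ border $f_1$ and $\alpha_1$. The cap is a corner, since its three facets outside $2z+D'$ are exposed. Each of the four pieces of the arms is a corner too. The example shows what a successful insertion needs.
\begin{itemize}
\item The cap must be a tiled zonotope all of whose bricks are clamped once its lower side is covered. A single brick is not; we shall break $x$ into five vectors and use a cap with six generators.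
\item The bottom brick of the column needs both arms. Without $\alpha_1$, the brick $f_2+[0,z]$ has the exposed facets $f_2$, $[0,y]+[0,z]$ and $y+[0,b_2]+[0,z]$, and is a corner.
\item The bending spreads through the object along parallel edges. Outside the column, the four bent edges of a brick must follow the same path, $W_0$ or $W_1$, so that the pieces are again bricks.
\item The other corners must stay away from the bent edges, or they may multiply as the arms did.
\end{itemize}

\section{Tilings dual to plane arrangements, and flips}\label{sec:dual}

We need tiled zonotopes whose adjacencies can be read off from a short table. Call a finite set $V\subset\mathbb{R}^3$ \emph{generic} if $|V|\ge3$ and any three of its vectors are linearly independent. For $I\subset V$ put $v_I=\sum_{v\in I}v$. The face of $Z(V)$ on which a linear functional $\xi\mapsto u\cdot \xi$ is maximal is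
\begin{equation}\label{eq:zface}
\sum_{v\cdot u>0}v+\sum_{v\cdot u=0}[0,v].
\end{equation}
For generic $V$ at most two generators are orthogonal to $u\ne0$. Hence the facets of $Z(V)$ are parallelograms: for each pair $a,b\in V$ there are two of them, translates of $[0,a]+[0,b]$, with outer normals $\pm\, a\times b$. A facet of a brick or of $Z(V)$ with edge directions $a,b$ is called an \emph{$(a,b)$-facet}.

\begin{definition}\label{def:tiling}
A \emph{labeled tiling over $V$} is a brick complex with union $Z(V)$ such that:
\begin{enumerate}
\item[(T1)] the bricks are indexed by the triples $T\subset V$, and $\beta_T=v_I+\sum_{v\in T}[0,v]$ for some $I=I_T\subset V\setminus T$;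
\item[(T2)] each vertex carries a label, a subset of $V$, and for $J\subset T$ the vertex $v_{I_T}+v_J$ of $\beta_T$ has the label $I_T\cup J$;
\item[(T3)] for each pair $a,b$ the $|V|-2$ bricks $\beta_{abr}$ form a chain, the \emph{column $ab$}: each brick shares one $(a,b)$-facet with its predecessor and the other with its successor, and the two $(a,b)$-facets left over at the ends are the two $(a,b)$-facets of $Z(V)$.
\end{enumerate}
The \emph{list $ab$} is the sequence of the elements $r$ in the order of the column.
\end{definition}

Labels carry information that positions do not, since different subsets of $V$ may have the same sum. Two consequences of (T3) are used throughout. First, all facets of $Z(V)$ are cells, hence so are all proper faces of $Z(V)$; their relative interiors partition $\partial Z(V)$, so every other cell has its relative interior in $\operatorname{int}Z(V)$. Second, the end facets of a column lie on $\partial Z(V)$ and are exposed, so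
\begin{equation}\label{eq:interior}
\text{both $(a,b)$-facets of $\beta_{abr}$ are shared}\iff\text{$r$ is not an end of the list $ab$.}
\end{equation}
For $|V|=4$ every list has two entries, so all four bricks are corners. For $|V|=n$ there are $\binom n2(n-4)$ inner positions in the lists and $\binom n3$ bricks to be clamped, and the first number is at least the second once $n\ge5$; counting alone does not force a corner.

Choose real numbers $h_v$, put $s_v(p)=v\cdot p-h_v$, and let $H_v$ be the plane $s_v=0$. Assume that no four of these planes have a common point. For $p\in\mathbb{R}^3$ let $P(p)=\{v:s_v(p)>0\}$, $T(p)=\{v:s_v(p)=0\}$ and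
\[
p^*=v_{P(p)}+\sum_{v\in T(p)}[0,v]\subset Z(V).
\]
The nonempty sets on which the pair $(P,T)$ is constant are the relatively open cells of the arrangement: points, open segments and rays, and two- and three-dimensional regions. For such a cell $c$ write $c^*=p^*$, $p\in c$. For a triple $T$ let $p_T$ be the point $\bigcap_{v\in T}H_v$.

\begin{lemma}\label{lem:dual}
Let $V$ be generic and let no four of the planes $H_v$ have a common point. Then the sets $c^*$ form a labeled tiling over $V$ with $\beta_T=p_T^*$. The column $ab$ is ordered like the points $p_{abr}$ on the line $H_a\cap H_b$, and its end facet at the end of the line in direction $u$ is the facet of $Z(V)$ with outer normal $u$.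
\end{lemma}

\begin{proof}
The sets $p^*$ are the subdifferentials of the convex function $\Psi(p)=\sum_v\max(0,s_v(p))$. Recall that $w$ is a \emph{subgradient} of $\Psi$ at $p$ if $\Psi(q)\ge\Psi(p)+w\cdot(q-p)$ for all $q$, that is, if $p$ minimizes $\Psi(q)-w\cdot q$. Let $w=\sum_vt_vv$ with $0\le t_v\le1$, and put $e_v(q)=\max(0,s_v(q))-t_vs_v(q)\ge0$. Then
\begin{equation}\label{eq:psi}
\Psi(q)-w\cdot q=\sum_v e_v(q)-\sum_vt_vh_v .
\end{equation}
If $w\in p^*$, we can take $t_v=1$ on $P(p)$ and $t_v=0$ outside $P(p)\cup T(p)$; then all $e_v(p)$ vanish, so $w$ is a subgradient at $p$. If $w\notin p^*$, a separating direction $d$ satisfies $w\cdot d>\max_{p^*}(\,\cdot\,d)=\sum_{P(p)}v\cdot d+\sum_{T(p)}\max(0,v\cdot d)$, and the right side equals $(\Psi(p+\eta d)-\Psi(p))/\eta$ for small $\eta>0$; so $w$ is not a subgradient at $p$.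

\emph{Covering.} Every $w\in Z(V)$ has the form above. By \eqref{eq:psi} the function $\Psi(q)-w\cdot q$ is bounded below. It is affine on each of the finitely many closed cells of the arrangement, and an affine function bounded below on a polyhedron attains its minimum. At a global minimizer $p$ we have $w\in p^*$.

\emph{Disjointness.} Let $w\in\operatorname{relint}p^*\cap\operatorname{relint}q^*$, and write $w$ as above with $0<t_v<1$ on $T(p)$. Both $p$ and $q$ minimize \eqref{eq:psi}, and all $e_v(p)$ vanish, so all $e_v(q)$ vanish. This means $s_v(q)=0$ for $v\in T(p)$ and $s_v(q)\le0$ for $v\notin P(p)\cup T(p)$. Hence $T(p)\subset T(q)$ and $P(q)\subset P(p)$. By symmetry $p$ and $q$ lie in the same cell. In particular $c\mapsto c^*$ is injective.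

\emph{Faces.} By the hypotheses $|T(p)|\le3$ and $T(p)$ is independent. So $p^*$ is a parallelotope of dimension $|T(p)|$, and near $p$ the functions $s_v$, $v\in T(p)$, take every pattern of signs $+,0,-$ while the other $s_v$ keep their signs. The cells $d$ whose closure contains $p$ thus correspond to the pairs of disjoint sets $J_+,J_0\subset T(p)$, and $d^*=v_{P(p)}+v_{J_+}+\sum_{J_0}[0,v]$. These are exactly the faces of $p^*$. So the $c^*$ form a complex; every cell has some $p_T$ in its closure (by the covering property and Lemma~\ref{lem:complex}(a), or because the normals span $\mathbb{R}^3$), so it is a brick complex, and (T1) holds with $I_T=P(p_T)$. Label the vertex $d^*$, for $d$ a three-dimensional region, by $P$ on $d$; the case $J_0=\emptyset$ gives (T2).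

\emph{Columns.} The line $H_a\cap H_b$ meets the other planes in $|V|-2$ distinct points $p_{abr}$, which cut it into segments and two rays. These pieces $d$ give the $(a,b)$-facets $d^*$, and $d^*$ is a facet of $\beta_T$ exactly when $p_T$ is an endpoint of $d$. So a segment gives a facet shared by consecutive bricks. Far out on a ray of direction $u$, an element $v\ne a,b$ lies in $P$ exactly when $v\cdot u>0$, and $u$ is orthogonal to $a,b$. By \eqref{eq:zface}, $d^*$ is the facet of $Z(V)$ with outer normal $u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:acyclic}(b)]
Let $\beta_T,\beta_{T'}$ share an $(a,b)$-facet. Then $n=p_{T'}-p_T$ is a direction of the line $H_a\cap H_b$, so it is normal to the facet. Adding the subgradient inequalities for $w\in\beta_T$ at $p_T$ and $w'\in\beta_{T'}$ at $p_{T'}$ gives $(w'-w)\cdot n\ge0$, so $n$ points from $\beta_T$ to $\beta_{T'}$. Thus $\beta_T\to\beta_{T'}$ if and only if $u\cdot(p_{T'}-p_T)>0$. The number $u\cdot p_T$ increases along arrows, and there is no cycle.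
\end{proof}

So dual tilings are acyclic in every direction. To create cycles we modify them locally. Four bricks on four generators that fill a translate of $Z(Q)$, $|Q|=4$, can be replaced by their mirror images in the center; this is a \emph{flip}.

\begin{lemma}\label{lem:flip}
In the situation of Lemma~\ref{lem:dual}, call a four-element set $Q\subset V$ \emph{flippable} if, whenever $Q=\{a,b,r,s\}$, the elements $r,s$ are neighbors in the list $ab$. Then the four bricks $\beta_T$, $T\subset Q$, fill a translate $N_Q$ of $Z(Q)$. Let $Q_1,\dots,Q_k$ be flippable sets, any two of which have at most two common elements. For each $i$ replace the four bricks in $N_{Q_i}$ by their images under the point reflection in the center of $N_{Q_i}$. The result is a labeled tiling over $V$. Its lists arise from the old ones by exchanging $r$ and $s$ in the list $ab$ whenever $\{a,b,r,s\}=Q_i$ for some $i$, and the end facets of the columns stay at their ends.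
\end{lemma}

\begin{proof}
Let $Q$ be flippable. The four points $p_T$, $T\subset Q$, are pairwise of the form $p_{abr},p_{abs}$, consecutive crossings on the line $H_a\cap H_b$. For $v\notin Q$ the function $s_v$ vanishes at none of them, since no four planes meet. If it had opposite signs at $p_{abr}$ and $p_{abs}$, the plane $H_v$ would cross the line between them. So $s_v$ has the same sign at all four points. Let $I_0$ be the set of $v\notin Q$ for which this sign is positive. Then the four bricks are $v_{I_0}$ plus the bricks of the tiling of $Z(Q)$ dual to the four planes $H_a$, $a\in Q$. By Lemma~\ref{lem:dual} they fill $N_Q=v_{I_0}+Z(Q)$, the proper faces of $N_Q$ are cells, and the other faces of the four bricks, which we call inner, have relative interiors that partition $\operatorname{int}N_Q$.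

\emph{Complex.} The reflection permutes the proper faces of $N_Q$. So the reflected inner cells again partition $\operatorname{int}N_Q$, and their faces are reflected inner cells or proper faces of $N_Q$. No other cell $K$ has an inner cell as a face, since then $\operatorname{relint}K$ would meet $\operatorname{int}N_Q$. So one flip gives a brick complex with the same union. The polytopes $N_{Q_i}$ have no brick in common, because $Q_i\cap Q_j$ contains no triple; hence their interiors are disjoint, no face of $N_{Q_j}$ meets $\operatorname{int}N_{Q_i}$, and the flips can be made simultaneously.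

\emph{Labels.} The reflection is $\xi\mapsto 2v_{I_0}+v_Q-\xi$. It maps the vertex with label $I_0\cup J$, $J\subset Q$, to the point $v_{I_0}+v_{Q\setminus J}$, to which we give the label $I_0\cup(Q\setminus J)$. A brick with triple $T$ and $I_T=I_0\cup J$ goes to the brick with triple $T$ and base $I_0\cup(Q\setminus(J\cup T))$, and (T1), (T2) hold for it. On a vertex of $N_Q$ the new label equals the old one: a vertex of $Z(Q)$ is the unique maximizer of a functional $u$ with $v\cdot u\ne0$ for all $v\in Q$, so it equals $v_J$ only for $J=\{v:v\cdot u>0\}$. A reflected vertex in $\operatorname{int}N_Q$ lies in no other brick.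

\emph{Columns.} A column $ab$ contains bricks of $N_Q$ only if $a,b\in Q$. In that case $\beta_{abr},\beta_{abs}$ lead from one $(a,b)$-facet of $N_Q$ to the other. The reflection exchanges these two facets, so the reflected bricks lead from the first facet to the second in the opposite order, and the rest of the column is attached along the same two facets as before.
\end{proof}

\section{The seed and the cap}\label{sec:seed}

Let
\begin{gather*}
A=(1,0,0),\quad B=(0,1,0),\quad C=(0,0,1),\quad O=(1,1,1),\\
S_1=(6,2,1),\quad S_2=(1,6,2),\quad S_3=(2,1,6),
\end{gather*}
with $h_A=h_B=h_C=0$, $h_{S_i}=1$, $h_O=-1$. The rotation $\tau(p_1,p_2,p_3)=(p_3,p_1,p_2)$ permutes $A\to B\to C\to A$ and $S_1\to S_2\to S_3\to S_1$, fixes $O$, and preserves the arrangement. It cuts all checks by a factor of three. The $35$ triples form $13$ orbits, with determinants of absolute value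
\[
\begin{array}{c|ccccccccc}
\text{triple}&ABC&ABS_i&AS_1S_2&AS_2S_3&AS_3S_1&S_1S_2S_3&ABO&AS_iO&S_1S_2O\\\hline
|\det|&1&1,2,6&2&34&11&189&1&1,4,5&21
\end{array}
\]
($i=1,2,3$). So the seven vectors are generic. The $21$ lines form $7$ orbits; Table~\ref{tab:cross} lists the crossings on one line of each orbit. For example, on $H_A\cap H_{S_1}$ we have $p_1=0$, $p_3=1-2p_2$, and the equation $2p_1+p_2+6p_3=1$ of $H_{S_3}$ becomes $6-11p_2=1$.

\begin{table}[ht]
\centering
\renewcommand{\arraystretch}{1.3}
\begin{tabular}{l|l|c|l}
line & equations & parameter & crossings in increasing order\\\hline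
$AB$ & $p_1=p_2=0$ & $p_3$ & $O(-1),\ C(0),\ S_3(\frac16),\ S_2(\frac12),\ S_1(1)$\\
$AS_1$ & $p_1=0,\ p_3=1-2p_2$ & $p_2$ & $S_2(-\frac12),\ B(0),\ S_3(\frac5{11}),\ C(\frac12),\ O(2)$\\
$AS_2$ & $p_1=0,\ p_3=\frac{1-6p_2}2$ & $p_2$ & $S_1(-\frac12),\ B(0),\ S_3(\frac2{17}),\ C(\frac16),\ O(\frac34)$\\
$AS_3$ & $p_1=0,\ p_3=\frac{1-p_2}6$ & $p_2$ & $O(-\frac75),\ B(0),\ S_2(\frac2{17}),\ S_1(\frac5{11}),\ C(1)$\\
$S_1S_2$ & $p_2=\frac{11p_1-1}2,\ p_3=2-17p_1$ & $p_1$ & $A(0),\ B(\frac1{11}),\ S_3(\frac19),\ C(\frac2{17}),\ O(\frac5{21})$\\
$AO$ & $p_1=0,\ p_3=-1-p_2$ & $p_2$ & $S_3(-\frac75),\ C(-1),\ B(0),\ S_2(\frac34),\ S_1(2)$\\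
$S_1O$ & $p_2=2-5p_1,\ p_3=4p_1-3$ & $p_1$ & $A(0),\ S_2(\frac5{21}),\ B(\frac25),\ C(\frac34),\ S_3(\frac{17}{21})$
\end{tabular}
\caption{The points where the line $H_a\cap H_b$ meets the other five planes, one line for each orbit of $\tau$.}
\label{tab:cross}
\end{table}

On each line the crossings are distinct, so no four planes meet and Lemma~\ref{lem:dual} applies. In the dual tiling the brick $AS_1S_2$ is a corner by \eqref{eq:interior}: $S_2$, $S_1$, $A$ are the first entries of the lists $AS_1$, $AS_2$, $S_1S_2$. In each of these lists the second entry is $B$, which suggests flipping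
\[
Q_1=\{A,B,S_1,S_2\},\qquad Q_2=\tau Q_1=\{B,C,S_2,S_3\},\qquad Q_3=\tau^2Q_1=\{C,A,S_3,S_1\}.
\]
The set $Q_1$ is flippable. Four of the six adjacencies are in the table: $S_2,S_1$ on $AB$; $S_2,B$ on $AS_1$; $S_1,B$ on $AS_2$; $A,B$ on $S_1S_2$. Applying $\tau$ to the lists $AS_3$ and $AS_1$ gives $BS_1\colon O,C,S_3,S_2,A$ and $BS_2\colon S_3,C,S_1,A,O$, with $S_2,A$ and $S_1,A$ adjacent. By symmetry $Q_2,Q_3$ are flippable, and any two of the $Q_i$ have two common elements. We perform all three flips. Among the pairs in the table, $AB$, $AS_2$, $S_1S_2$ lie in $Q_1$ only, $AS_3$ lies in $Q_3$ only, and $AS_1$ lies in both, so the lists become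
\begin{equation}\label{eq:lists}
\begin{array}{ll}
AB\colon\ O,C,S_3,S_1,S_2 &\qquad S_1S_2\colon\ B,A,S_3,C,O\\
AS_1\colon\ B,S_2,C,S_3,O &\qquad AO\colon\ S_3,C,B,S_2,S_1\\
AS_2\colon\ B,S_1,S_3,C,O &\qquad S_1O\colon\ A,S_2,B,C,S_3\\
AS_3\colon\ O,B,S_2,C,S_1 &
\end{array}
\end{equation}
and their images under $\tau$. The resulting labeled tiling $R$ of $Z(A,B,C,S_1,S_2,S_3,O)$ is the \emph{seed}. It has $35$ bricks, and it is a ball because its union is a convex polytope with nonempty interior.

\begin{lemma}\label{lem:seedcorners}
Every triple other than $\omega_1=AS_1O$, $\omega_2=BS_2O$, $\omega_3=CS_3O$ can be written as $\{a,b,r\}$ with $r$ not an end of the list $ab$. The corners of $R$ are the bricks $\omega_1,\omega_2,\omega_3$.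
\end{lemma}

\begin{proof}
For each of the twelve other orbits, \eqref{eq:lists} provides a list and an inner entry:
\[
\begin{array}{l|l}
\text{list}&\text{inner entries and the triples they give}\\\hline
AB & C,\ S_3,\ S_1:\quad ABC,\ ABS_3,\ ABS_1\\
AS_1 & S_2,\ C,\ S_3:\quad AS_1S_2,\ CAS_1=\tau^{-1}(ABS_2),\ AS_3S_1\\
AS_2 & S_3:\quad AS_2S_3\\
S_1S_2 & S_3:\quad S_1S_2S_3\\
AO & B,\ S_2:\quad ABO,\ AS_2O\\
S_1O & S_2,\ B:\quad S_1S_2O,\ BS_1O=\tau(AS_3O)
\end{array}
\]
By \eqref{eq:interior} these bricks are clamped. The brick $AS_1O$ is not: $O$, $S_1$, $A$ are ends of the lists $AS_1$, $AO$, $S_1O$.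
\end{proof}

The cap is obtained by forgetting the plane $H_O$ and keeping $O$ as the vertical direction. We shall need it with rescaled generators. Let $V_6=\{A,B,C,S_1,S_2,S_3\}$, fix nonzero reals $c_v$, and use the vectors $c_vv$ with heights $c_vh_v$, $v\in V_6$. The planes and the points $p_T$ do not change. So the lists of the dual tiling are those of Table~\ref{tab:cross} with $O$ deleted, the sets $Q_i$ are still flippable, and the three flips give a labeled tiling $\mathcal T$ of $Z_6=\sum_{v\in V_6}[0,c_vv]$ with $20$ bricks, whose lists are the first five lists of \eqref{eq:lists} with $O$ deleted, and their images under $\tau$. The \emph{lower side} of $Z_6$ is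
\[
D=\{\xi\in Z_6:\ \xi-tO\notin Z_6\text{ for all }t>0\}.
\]

\begin{lemma}\label{lem:cap}
The set $D$ is the union of $15$ facets of $Z_6$, one for each pair of generators. Every brick of $\mathcal T$ has two opposite facets each of which is shared in $\mathcal T$ or is one of the facets in $D$.
\end{lemma}

\begin{proof}
The outer normals of the two $(a,b)$-facets of $Z_6$ are $\pm\,a\times b$, and $(a\times b)\cdot O\ne0$. A point of $Z_6$ lies in $D$ exactly when it lies on a facet whose outer normal $u$ has $u\cdot O<0$, and exactly one of the two $(a,b)$-facets has this property. By Lemmas~\ref{lem:dual} and~\ref{lem:flip} it is the end facet of the column $ab$ at the end of the line toward which $O\cdot p=p_1+p_2+p_3$ decreases. On the lines $AB$, $AS_1$, $AS_2$, $AS_3$, $S_1S_2$ this function equals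
\[
p_3,\qquad 1-p_2,\qquad \tfrac12-2p_2,\qquad \tfrac{1+5p_2}6,\qquad \tfrac{3-21p_1}2,
\]
so in each case it decreases toward the end at which $O$ stands in \eqref{eq:lists}.

Let $T\subset V_6$ be a triple. By Lemma~\ref{lem:seedcorners}, $T=\{a,b,r\}$ with $r$ an inner entry of the list $ab$ in $R$. In this list $O$ is an end. After deleting $O$, either $r$ is still inner, and both $(a,b)$-facets of the brick are shared, or $r$ was the neighbor of $O$. In the second case one $(a,b)$-facet is the end facet in $D$ and the other is shared.
\end{proof}

\begin{remark}\label{rem:cycle}
Lemma~\ref{lem:cap} fails for every dual tiling, so the flips cannot be avoided. Indeed, take $u=O$ in Theorem~\ref{thm:acyclic}: a brick with no outgoing arrow has in each opposite pair an exposed facet whose outer normal has positive product with $O$, and such a facet is not in $D$. In $\mathcal T$ the arrows for $u=O$ run along each column away from the end where $O$ was deleted. The lists $AS_2$ and $BS_2=\tau(AS_1)\colon C,S_3,A,S_1,O$ give $AS_1S_2\to ABS_2\to BS_2S_3=\tau(AS_1S_2)$, and applying $\tau$ twice more closes a directed cycle of length six.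
\end{remark}

\begin{remark}
For $c_v=1$ the seed is the cap standing on one level, as in Section~\ref{sec:example}: since $O\cdot p_T>-1$ for $T\subset V_6$, the bricks of $R$ without $O$ are those of $O+\mathcal T$, and the brick $abO$ is $f+[0,O]$ with $f$ the $(a,b)$-facet in $D$. The three corners of $R$ belong to this level.
\end{remark}

\section{Sites and the insertion}\label{sec:sites}

We now turn the requirements found in Section~\ref{sec:example} into conditions that hold in the seed and survive an insertion. Let $X$ be a brick complex. A \emph{column with section $(x,y)$} is a sequence $\gamma=(\beta_1,\dots,\beta_m)$ of distinct bricks of $X$,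
\[
\beta_k=u_k+[0,x]+[0,y]+[0,z_k],\qquad u_{k+1}=u_k+z_k,
\]
whose first and last \emph{floors} are exposed, where the floors are the facets $F_k=u_k+[0,x]+[0,y]$, $1\le k\le m+1$. Thus $\beta_{k-1}$ and $\beta_k$ share $F_k$. The \emph{foot} is $\beta_1$ and the \emph{tip} is $\beta_m$. The facets $u_k+[0,x]+[0,z_k]$ and $u_k+y+[0,x]+[0,z_k]$ are the \emph{walls} of $\beta_k$.

The edges that have to be bent form the \emph{sheet} $\Sigma$ of $(\gamma;x,y)$: the smallest set of edges of $X$ that contains the $x$-edges of the bricks of $\gamma$ and contains, with an edge, the opposite edge in every two-dimensional cell. All edges in $\Sigma$ are translates of $[0,x]$. So a brick has either no edge in $\Sigma$ or exactly four, one class of parallel edges; in the second case we write $\beta\in\Sigma$.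

\begin{definition}\label{def:site}
The triple $(\gamma;x,y)$ is a \emph{site} if the following hold.
\begin{enumerate}
\item[(S1)] There is a function $\operatorname{side}\colon\Sigma\to\{0,1\}$ with $\operatorname{side}(u_k+[0,x])=0$ and $\operatorname{side}(u_k+y+[0,x])=1$ for $1\le k\le m+1$, such that for each brick $\beta\in\Sigma$ not in $\gamma$ the four $\Sigma$-edges have the same side, called the side of $\beta$.
\item[(S2)] Both walls of the foot are shared.
\end{enumerate}
A \emph{site system} is a finite family of sites $(\gamma_i;x_i,y_i)$, with sheets $\Sigma_i$ and tips $\omega_i$, such that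
\begin{enumerate}
\item[(S3)] for all $i\ne j$: \ (i) $\Sigma_i\cap\Sigma_j=\emptyset$; \ (ii) $\gamma_i$ and $\gamma_j$ have no common brick; \ (iii) $\Sigma_i$ contains no $y_j$-edge of a brick of $\gamma_j$; \ (iv) $\omega_j\notin\Sigma_i$;
\item[(S4)] every corner of $X$ is one of the tips $\omega_i$.
\end{enumerate}
\end{definition}

Condition (S1) tells each edge of the sheet whether to follow $W_0$ or $W_1$, (S2) provides the two arms, and (S3)(iv) keeps the other corners uncut. The sheet of one site may well cross the column of another; conditions (i) and (iii) say that it then cuts across that column and leaves its section $(x_j,y_j)$ intact.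

\begin{lemma}\label{lem:seedsites}
The seed $R$ has a site system with three sites.
\end{lemma}

\begin{proof}
Let $(x_1,y_1)=(A,S_1)$, and let $\gamma_1$ be the column $AS_1$ in the order $B,S_2,C,S_3,O$, with foot $AS_1B$ and tip $\omega_1$. The other two sites are its images under $\tau$, with sections $(B,S_2)$ and $(C,S_3)$. By (T3) these are columns in the present sense, with $z_k=\pm r$ for the $k$-th entry $r$ of the list.

(S1) By (T2) an edge parallel to $A$ joins vertices with labels $L$ and $L\cup\{A\}$, $A\notin L$. Give it side $1$ if $S_1\in L$ and side $0$ otherwise. A brick of $\Sigma_1$ outside $\gamma_1$ has a triple $\{A,v,w\}$ with $v,w\ne S_1$, and the labels $L$ of its four $A$-edges differ only in $v,w$; so the sides agree. For the brick of $\gamma_1$ with triple $T=\{A,S_1,r\}$, the points $u_k,u_{k+1}$ have the labels $I_T$ and $I_T\cup\{r\}$ in some order, which do not contain $S_1$, while the labels of $u_k+S_1,u_{k+1}+S_1$ do.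

(S2) The walls of the foot are its $(A,B)$-facets, and $S_1$ is an inner entry of the list $AB$.

(S3) The sheets consist of edges parallel to $A$, $B$, $C$, respectively, and the $y_j$-edges are parallel to $S_j$; this gives (i) and (iii). A common brick of $\gamma_i$ and $\gamma_j$ would have the four directions $x_i,y_i,x_j,y_j$. The tip $\omega_j$ has directions $x_j,y_j,O$, none equal to $x_i$.

(S4) is Lemma~\ref{lem:seedcorners}.
\end{proof}

\begin{proposition}[Insertion]\label{prop:insertion}
Let $X$ be a brick complex that is a ball and has a site system with $n\ge1$ sites. Then there is a brick complex $X'$ that is a ball and has a site system with $n-1$ sites.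
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:insertion} three times, starting from $R$. The result is a brick complex that is a ball and has an empty site system. By (S4) it has no corner, and by Lemma~\ref{lem:complex}(b) its bricks are properly joined.
\end{proof}

\section{Construction of $X'$}\label{sec:construction}

Let $(\gamma;x,y)$ be one of the sites, with sheet $\Sigma$ and notation as in Section~\ref{sec:sites}, and put $z=z_m$. In Section~\ref{sec:example} the whole object could be seen along $z$, and it was evident that the new bricks fit. In general the sheet winds through $X$, and we need another argument. We describe the insertion as a map $\rho\colon X\to\mathbb{R}^3$ close to the identity, show that it is injective, and subdivide the image of each cell of $X$.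

\subsection{Fitting the cap to the site}

We want a linear map that takes the vertical direction $O$ of the cap to $z$, the generator $A$ to $y$, and the other five generators to vectors that add up to $x$ and are almost parallel to it. The functional $p_2-p_3$ vanishes on $A$ and $O$, and we choose signs that make it positive on the other five:
\[
g_1=B,\quad g_2=-C,\quad g_3=S_1,\quad g_4=S_2,\quad g_5=-S_3,\qquad g_0=\sum_{j=1}^5g_j=(5,8,-4).
\]
Since $|\det(g_0,A,O)|=12$, we can write $g_j=\lambda_jg_0+\kappa_jA+\nu_jO$. Comparing coordinates gives $12\lambda_j=(g_j)_2-(g_j)_3$, $\nu_j=(g_j)_3+4\lambda_j$, $\kappa_j=(g_j)_1-5\lambda_j-\nu_j$, so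
\[
\lambda=\tfrac1{12}(1,1,1,4,5),\qquad \kappa=\left(-\tfrac34,\tfrac14,\tfrac{17}4,-4,\tfrac14\right),\qquad \nu=\left(\tfrac13,-\tfrac23,\tfrac43,\tfrac{10}3,-\tfrac{13}3\right),
\]
with $\lambda_j>0$, $\sum\lambda_j=1$, $\sum\kappa_j=\sum\nu_j=0$. The \emph{slopes} $\kappa_j/\lambda_j$ are $-9,\,3,\,51,\,-12,\,\frac35$; they are distinct. For $\varepsilon,\delta\in(0,1]$ let $L$ be the invertible linear map with $L(g_0)=x$, $L(A)=\varepsilon y$, $L(O)=\varepsilon\delta z$, and put
\[
b_j=L(g_j)=\lambda_jx+\varepsilon\kappa_jy+\varepsilon\delta\nu_jz,\qquad \sum_jb_j=x .
\]
Form the cap $\mathcal T$ with the generators $\varepsilon^{-1}A,g_1,\dots,g_5$ and apply $L$. This gives a labeled tiling $\mathcal T'$ of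
\[
Z'=[0,y]+\sum_{j}[0,b_j].
\]
As $L(O)$ is a positive multiple of $z$, Lemma~\ref{lem:cap} holds for $\mathcal T'$ with the lower side $D'=\{\xi\in Z':\xi-tz\notin Z'\text{ for all }t>0\}$. A \emph{cell of $D'$} is a facet in $D'$ or a face of one.

Let $w_0$ be the piecewise linear function on $[0,1]$ with $w_0(0)=0$ that has the five slopes $\kappa_j/\lambda_j$ in increasing order on consecutive intervals of lengths $\lambda_j$, and let $w_1$ be defined in the same way with decreasing order. Then $w_0$ is convex, $w_1$ is concave, both vanish at $0$ and at $1$ because $\sum\kappa_j=0$, and so $w_0\le0\le w_1$. Let $0=r^\sigma_0<\dots<r^\sigma_5=1$ be the breakpoints of $w_\sigma$. Let $W_\sigma$ be the polygonal path from $0$ to $x$ with steps $b_j$ in the order used for $w_\sigma$, parametrized by the $x$-coordinate: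
\[
W_\sigma(r)=rx+\varepsilon w_\sigma(r)y+\varepsilon\delta\hat w_\sigma(r)z ,
\]
where $\hat w_\sigma$ is piecewise linear, independent of $\varepsilon,\delta$, and zero at $0$ and $1$. Below, the constants in $O(\cdot)$ depend on $X$ and the site but not on $\varepsilon,\delta$.

\begin{lemma}\label{lem:shape}
Let $G$ be the image of $Z'$ under the projection along $z$ onto the plane spanned by $x,y$.
\begin{enumerate}
\item[(a)] $G=\{rx+sy:\ 0\le r\le1,\ \varepsilon w_0(r)\le s\le1+\varepsilon w_1(r)\}$.
\item[(b)] The part of $Z'$ over $\partial G$ is the closed edge path formed by $W_0$, $x+[0,y]$, $y+W_1$, $[0,y]$, and it projects bijectively onto $\partial G$.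
\item[(c)] $Z'=\{P+\zeta z:\ P\in G,\ \varphi^-(P)\le\zeta\le\varphi^+(P)\}$ and $D'$ is the graph of $\varphi^-$, where $\varphi^-=\varphi^+$ on $\partial G$, $\varphi^-<\varphi^+$ on $\operatorname{int}G$, and $\varphi^\pm=0$ for $r\in\{0,1\}$.
\item[(d)] The functions $\varphi^\pm$ are $O(\delta)$ and have Lipschitz constants $O(\delta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $G$ is the planar zonotope generated by $y$ and $\bar b_j=\lambda_jx+\varepsilon\kappa_jy$. By the planar version of \eqref{eq:zface}, each generator occurs as two opposite edges. Since $\lambda_j>0$, the edges at $r=0$ and $r=1$ are $[0,y]$ and $x+[0,y]$; the lower boundary is the graph of a convex function starting at $0$ with steps $\bar b_j$, and the upper boundary is the graph of a concave function starting at $y$.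

(b) The part of $Z'$ over an edge of $G$ is the face maximizing a functional that vanishes on $z$ and, since the six projected generators are nonzero and pairwise nonparallel, on exactly one generator. By \eqref{eq:zface} this face is a translate of that generator, and it projects bijectively onto the edge. These edges of $Z'$ join up to a closed path, which passes through $0$ because $0\in Z'$ lies over the vertex $0$ of $G$.

(c) Let $\varphi^-(P),\varphi^+(P)$ be the ends of the fiber over $P$. The statements on $\partial G$ follow from (b). The function $\varphi^+-\varphi^-$ is concave, nonnegative and not identically zero, hence positive on $\operatorname{int}G$.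

(d) The graphs of $\varphi^\pm$ are unions of facets of $Z'$. Over a facet the function is affine, with a gradient $(\partial_r,\partial_s)$ that satisfies $\lambda_i\partial_r+\varepsilon\kappa_i\partial_s=\varepsilon\delta\nu_i$ if $b_i$ is an edge direction and $\partial_s=0$ if $y$ is. So on a $(b_i,b_j)$-facet
\[
\partial_r=\varepsilon\delta\,\frac{\nu_i\kappa_j-\nu_j\kappa_i}{\lambda_i\kappa_j-\lambda_j\kappa_i},\qquad
\partial_s=\delta\,\frac{\lambda_i\nu_j-\lambda_j\nu_i}{\lambda_i\kappa_j-\lambda_j\kappa_i},
\]
where the denominator is nonzero because the slopes are distinct, and on a $(b_i,y)$-facet the gradient is $(\varepsilon\delta\nu_i/\lambda_i,0)$. Since $G$ is convex and $\varphi^\pm$ are continuous, the Lipschitz bound follows; since $G$ has bounded diameter and $\varphi^\pm(0)=0$, so does the bound on the values.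
\end{proof}

The formula for $\partial_s$ explains the second parameter: $\varepsilon$ cancels, and only $\delta$ makes the surface $D'$ nearly parallel to the floor it replaces. A face of $Z'$ is called \emph{inner} if its relative interior lies over $\operatorname{int}G$. By (b), the other faces are the vertices and edges of the path over $\partial G$. All facets are inner.

\subsection{The deformation}

To map the floor onto $D'$, define for $(r,\alpha)\in[0,1]^2$
\[
\theta(r,\alpha)=rx+\bigl[\alpha+\varepsilon\bigl((1-\alpha)w_0(r)+\alpha w_1(r)\bigr)\bigr]y,\qquad \Theta=\theta+\varphi^-(\theta)z .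
\]
For fixed $r$ the bracket is affine in $\alpha$ with slope at least $1$ and runs from $\varepsilon w_0(r)$ to $1+\varepsilon w_1(r)$. So $\theta$ is a homeomorphism $[0,1]^2\to G$ taking the open square onto $\operatorname{int}G$, and $\Theta$ is a homeomorphism $[0,1]^2\to D'$ with
\begin{equation}\label{eq:Theta}
\Theta(r,0)=W_0(r),\quad \Theta(r,1)=y+W_1(r),\quad \Theta(0,\alpha)=\alpha y,\quad \Theta(1,\alpha)=x+\alpha y .
\end{equation}
Every brick of $\Sigma$ has the form $u+[0,x]+[0,p]+[0,q]$, with the $x$-edges in $\Sigma$; let $r\in[0,1]$ be the $x$-coordinate on it. Define $\rho$ brick by brick, with $\alpha,t\in[0,1]$ and $\theta=\theta(r,\alpha)$: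
\begin{itemize}
\item on a brick not in $\Sigma$, $\rho$ is the identity;
\item on $\beta\in\Sigma\setminus\gamma$ of side $\sigma$, $\ \rho(u+rx+\alpha p+tq)=u+W_\sigma(r)+\alpha p+tq$;
\item on $\beta_k$, $k<m$, $\ \rho(u_k+rx+\alpha y+tz_k)=u_k+\Theta(r,\alpha)+tz_k$;
\item on $\beta_m$, $\ \rho(u_m+rx+\alpha y+tz)=u_m+\theta+\bigl[(1-t)\varphi^-(\theta)+t(1+\varphi^+(\theta))\bigr]z$.
\end{itemize}
The last formula stretches the tip so that it makes room for the cap. A two-dimensional cell with an edge in $\Sigma$ has exactly two such edges; call it \emph{even} if they have the same side and \emph{odd} otherwise. By (S1), walls are even, floors are odd, and no brick outside $\gamma$ has an odd facet. So the odd cells are exactly the floors $F_1,\dots,F_{m+1}$.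

\begin{lemma}\label{lem:welldef}
The map $\rho\colon X\to\mathbb{R}^3$ is well defined and continuous, and it is the identity on every cell that contains no $\Sigma$-edge.
\end{lemma}

\begin{proof}
Two bricks meet in a common face $K$, so we must compare the formulas on $K$.

Suppose $K$ contains no $\Sigma$-edge. In a brick of $\Sigma$, such a face lies in $r=0$ or $r=1$. There $W_\sigma(r)=rx$, $\theta=rx+\alpha y$ and $\varphi^\pm(\theta)=0$, so every formula is the identity.

Suppose $K$ is a $\Sigma$-edge of side $\sigma$ or an even facet with edges of side $\sigma$. Every brick containing $K$ is in $\Sigma$, and we claim that each formula reads $\xi\mapsto\xi+W_\sigma(r)-rx$ on $K$. For a brick outside $\gamma$ this is the definition. In $\beta_k$ the face $K$ lies in the wall $\alpha=\sigma$. For $k<m$ use \eqref{eq:Theta}. For $k=m$ we have $\theta\in\partial G$, so $\varphi^+=\varphi^-$ and the formula becomes $u_m+\Theta(r,\sigma)+tz$.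

Suppose $K=F_k$. For $k=1,m+1$ it is exposed, so it lies in one brick. For $2\le k\le m$ it lies in $\beta_{k-1}$ and $\beta_k$ only, and the formulas at $t=1$ and $t=0$ both give $u_k+\Theta(r,\alpha)$.
\end{proof}

On each brick $\rho-\mathrm{id}$ has a small Lipschitz constant. Since $X$ need not be convex, passing from bricks to $X$ requires comparing distances in $X$ with distances in space.

\begin{lemma}\label{lem:paths}
There is a constant $\Lambda$, depending only on $X$, such that any $\xi,\xi'\in X$ are joined by a polygonal path of length at most $\Lambda|\xi-\xi'|$, each segment of which lies in one brick.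
\end{lemma}

\begin{proof}
There are finitely many pairs of bricks, so we may fix $\beta\ni\xi$ and $\beta'\ni\xi'$.

Let $\beta\cap\beta'\neq\emptyset$. On the polytope $\Pi=\beta\times\beta'\subset\mathbb{R}^6$ consider $N(\xi,\xi')=\|\xi-\xi'\|_1$ and the nonempty convex set $\Pi_0=\{N=0\}=\{(\eta,\eta):\eta\in\beta\cap\beta'\}$. The hyperplanes $\xi_i=\xi'_i$ cut $\Pi$ into finitely many polytopes on which $N$ is affine. Let $\mu>0$ be the least positive value of $N$ at their vertices. Write $\pi=(\xi,\xi')$ as a convex combination $\sum t_i\pi_i$ of the vertices of one piece, and let $t$ be the sum of the $t_i$ with $N(\pi_i)>0$. Then $N(\pi)\ge\mu t$. Moreover $\pi$ is within $t\operatorname{diam}\Pi$ of $\Pi_0$: for $t=1$ take any point of $\Pi_0$, and for $t<1$ write $\pi=(1-t)\pi'+t\pi''$ with $\pi'\in\Pi_0$, $\pi''\in\Pi$, so that $|\pi-\pi'|=t|\pi''-\pi'|$. Hence there is $\eta\in\beta\cap\beta'$ with $|\xi-\eta|+|\eta-\xi'|\le2\mu^{-1}\operatorname{diam}\Pi\cdot\|\xi-\xi'\|_1$, and we go from $\xi$ to $\xi'$ via $\eta$.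

Let $\beta\cap\beta'=\emptyset$. Then $|\xi-\xi'|$ is bounded below by a positive constant. As $X$ is connected, a chain of bricks with consecutive ones intersecting joins $\beta$ to $\beta'$, and it carries a path of bounded length.
\end{proof}

\begin{lemma}\label{lem:injective}
For small $\varepsilon,\delta$ the map $\rho$ is injective, and $\rho(X)$ is homeomorphic to a closed ball.
\end{lemma}

\begin{proof}
On a brick of $\Sigma\setminus\gamma$ we have $\rho-\mathrm{id}=\varepsilon w_\sigma y+\varepsilon\delta\hat w_\sigma z$. On $\beta_k$ it is $\varepsilon((1-\alpha)w_0+\alpha w_1)y$ plus $\varphi^-(\theta)z$ for $k<m$, or plus $((1-t)\varphi^-(\theta)+t\varphi^+(\theta))z$ for $k=m$. Since $\theta$ has Lipschitz constant $O(1)$, Lemma~\ref{lem:shape}(d) shows that $\rho-\mathrm{id}$ has Lipschitz constant at most $c(\varepsilon+\delta)$ on each brick. Summing along the path of Lemma~\ref{lem:paths} gives $|\rho(\xi)-\rho(\xi')|\ge(1-c\Lambda(\varepsilon+\delta))|\xi-\xi'|$. A continuous injective map on a compact set is a homeomorphism onto its image.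
\end{proof}

We fix such $\varepsilon$ and $\delta$.

\subsection{The bricks and cells of $X'$}

The object $X'$ consists of the following bricks.
\begin{enumerate}
\item[(B1)] \emph{Old bricks}: the bricks of $X$ not in $\Sigma$.
\item[(B2)] \emph{Stacks}: for each $\beta=u+[0,x]+[0,p]+[0,q]\in\Sigma\setminus\gamma$ of side $\sigma$, the five bricks $u+W_\sigma([r^\sigma_{i-1},r^\sigma_i])+[0,p]+[0,q]$.
\item[(B3)] \emph{Levels}: for $k=1,\dots,m$, the $15$ bricks $u_k+f+[0,z_k]$, $f$ a facet in $D'$.
\item[(B4)] The \emph{inserted cap}: the $20$ bricks of $u_{m+1}+\mathcal T'$.
\end{enumerate}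
These are nondegenerate. A stack member is the image of a slab of $\beta$ under $\rho$, which is affine and injective on the slab. For $k<m$ the map $(\xi,t)\mapsto u_k+\xi+tz_k$ on $D'\times[0,1]$ is $\rho|_{\beta_k}$ in other coordinates, so it is injective, and it is affine on $f\times[0,1]$. For $k=m$ the facets $f$ are graphs over $G$, hence transversal to $z$. The bricks of $\mathcal T'$ are images of bricks under $L$.

To see that these bricks form a complex, we assign to each cell $K$ of $X$ a finite set $\mathcal S(K)$ of polytopes that subdivides $\rho(\operatorname{relint}K)$.
\begin{enumerate}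
\item[(a)] $K$ contains no $\Sigma$-edge: $\mathcal S(K)=\{K\}$.
\item[(b)] $K=u+[0,x]+K_0$ is a $\Sigma$-edge, an even facet, or a brick of $\Sigma\setminus\gamma$, of side $\sigma$, with $K_0$ a point, a segment, or a parallelogram: the five sets $u+W_\sigma([r^\sigma_{i-1},r^\sigma_i])+K_0$ and the four sets $u+W_\sigma(r^\sigma_i)+K_0$, $1\le i\le4$.
\item[(c)] $K=F_k$, $k\le m$: the sets $u_k+f$, $f$ an inner cell of $D'$. $K=F_{m+1}$: the sets $u_{m+1}+f$, $f$ an inner face of $Z'$ in the graph of $\varphi^+$.
\item[(d)] $K=\beta_k$, $k<m$: the sets $u_k+f+[0,z_k]$, $f$ an inner cell of $D'$.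
\item[(e)] $K=\beta_m$: the sets $u_m+f+[0,z]$ and $u_{m+1}+f$, $f$ an inner cell of $D'$, and the sets $u_{m+1}+e$, $e$ a cell of $\mathcal T'$ with relative interior in $\operatorname{int}Z'$.
\end{enumerate}

\begin{lemma}\label{lem:cells}
The set $\bigcup_K\mathcal S(K)$ is a brick complex with bricks (B1)--(B4) and union $\rho(X)$. The relative interiors of the members of $\mathcal S(K)$ partition $\rho(\operatorname{relint}K)$, and for a brick $\beta$ of $X$ the bricks in $\mathcal S(\beta)$ have union $\rho(\beta)$.
\end{lemma}

\begin{proof}
\emph{Partition.} Case (a) is Lemma~\ref{lem:welldef}. In (b), the members are the images of the slabs $r^\sigma_{i-1}\le r\le r^\sigma_i$ and the slices $r=r_i^\sigma$ of $K$; their relative interiors partition $\operatorname{relint}K$, and $\rho$ is injective and affine on each. In (c), $\rho(\operatorname{relint}F_k)$ is the part over $\operatorname{int}G$ of $u_k+D'$, or for $k=m+1$ of $u_{m+1}$ plus the graph of $\varphi^+$, and both graphs are unions of faces of $Z'$. In (d), $\rho(\operatorname{int}\beta_k)$ is the image of $(D'\text{ over }\operatorname{int}G)\times(0,1)$ under the map $(\xi,t)\mapsto u_k+\xi+tz_k$, which is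 injective and affine on each $f\times[0,1]$. In (e),
\[
\rho(\operatorname{int}\beta_m)=\{u_m+P+\zeta z:\ P\in\operatorname{int}G,\ \varphi^-(P)<\zeta<1+\varphi^+(P)\},
\]
and the three kinds of members partition the parts $\zeta<1+\varphi^-$, $\zeta=1+\varphi^-$ and $\zeta>1+\varphi^-$, because $u_{m+1}=u_m+z$ and $\operatorname{int}Z'$ is given by $P\in\operatorname{int}G$, $\varphi^-<\zeta<\varphi^+$. Since $\rho$ is injective, all members of all $\mathcal S(K)$ have disjoint relative interiors, and they cover $\rho(X)$.

\emph{Faces.} We show that every face of a member is a member. In (b), a face is of the same form with $K_0$ replaced by one of its faces, or it lies at $r=0$ or $r=1$, where it is a cell of $X$ without $\Sigma$-edges. Next let $f'$ be any proper face of $Z'$, and consider the sets $u_k+f'$ with $f'\subset D'$, and $u_{m+1}+f'$ in general. If $f'$ is inner, they belong to (c) or (e). If $f'$ is an edge or a vertex other than an endpoint of $W_0$ or of $y+W_1$, they belong to $\mathcal S(u_k+[0,x])$ or $\mathcal S(u_k+y+[0,x])$, because these edges have sides $0$ and $1$. If $f'$ is $[0,y]$, $x+[0,y]$, or one of the points $0,x,y,x+y$, they are cells of type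 (a). The same three cases apply to $u_k+f'+[0,z_k]$ with $f'\subset D'$ and $k\le m$: it belongs to $\mathcal S(\beta_k)$, or to $\mathcal S$ of one of the two walls of $\beta_k$, or it is a cell of type (a). This covers all faces of members of (c) and (d) and of the first two kinds in (e). A face of $u_{m+1}+e$ is $u_{m+1}+e'$ with $e'$ a cell of $\mathcal T'$, and $e'$ either has its relative interior in $\operatorname{int}Z'$ or is a proper face of $Z'$.

\emph{Bricks.} The three-dimensional members are the bricks (B1)--(B4). A stack has union $\rho(\beta)$; level $k<m$ has union $u_k+D'+[0,z_k]=\rho(\beta_k)$; level $m$ and the cap together fill $\varphi^-\le\zeta\le1+\varphi^+$, which is $\rho(\beta_m)$. So the bricks cover $\rho(X)$, and by Lemma~\ref{lem:complex}(a), whose proof applies to any complex, every member is a face of a brick.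
\end{proof}

So $X'$ is a brick complex and, by Lemma~\ref{lem:injective}, a ball. Each cell of $X'$ lies in $\mathcal S(K)$ for exactly one cell $K$ of $X$, its \emph{carrier}. The next lemma transfers information on shared facets from $X$ to $X'$. It uses invariance of domain: a continuous injective map from an open subset of $\mathbb{R}^3$ to $\mathbb{R}^3$ has open image.

\begin{lemma}\label{lem:shared}
Let $F$ be a two-dimensional cell of $X$ and $F'$ a two-dimensional member of $\mathcal S(F)$. Then $F'$ is shared in $X'$ if and only if $F$ is shared in $X$.
\end{lemma}

\begin{proof}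
Let $\xi\in\operatorname{relint}F'$, so $\rho^{-1}(\xi)\in\operatorname{relint}F$. A brick of $X'$ with facet $F'$ has a carrier $\beta$ and lies in $\rho(\beta)$; then $\rho^{-1}(\xi)\in\beta$, and $F$ is a facet of $\beta$ by Lemma~\ref{lem:complex}(a). Conversely, if $F$ is a facet of $\beta$, then $\xi\in\rho(\beta)$ lies in a brick of $\mathcal S(\beta)$, which has $F'$ as a facet by the same lemma. Two bricks of $\mathcal S(\beta)$ cannot both have the facet $F'$: they would lie on opposite sides of it, so $\xi$ would be interior to $\rho(\beta)$, and by invariance of domain for $\rho^{-1}$ the point $\rho^{-1}(\xi)\in F$ would be interior to $\beta$. So $F'$ and $F$ lie in the same number of bricks.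
\end{proof}

\section{Verification of the site conditions in $X'$}\label{sec:verification}

\subsection{No new corners}

\begin{lemma}\label{lem:nonew}
Every corner of $X'$ is the tip of one of the other $n-1$ sites of $X$.
\end{lemma}

\begin{proof}
\emph{Old bricks.} Each facet $F$ of a brick $\beta\notin\Sigma$ has $\mathcal S(F)=\{F\}$. By Lemma~\ref{lem:shared}, $\beta$ is a corner of $X'$ only if it is a corner of $X$. Then it is a tip by (S4), and not $\beta_m$, which is in $\Sigma$.

\emph{Stacks.} Let $\beta=u+[0,x]+[0,p]+[0,q]\in\Sigma\setminus\gamma$. It is not a tip, since $\beta_m\in\gamma$ and the other tips are not in $\Sigma$ by (S3)(iv). By (S4) it is clamped in $X$. If its $(p,q)$-facets are shared, then every brick of the stack has both $(p,q)$-facets shared, the four inner slices within the stack and the two outer ones by Lemma~\ref{lem:shared}. If its $(x,p)$-facets are shared, then the two $(b_j,p)$-facets of each stack brick have these facets as carriers and are shared by Lemma~\ref{lem:shared}. The case of $(x,q)$ is the same with $p,q$ interchanged.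

\emph{Levels $k\ge2$.} The facet $u_k+f$ of $u_k+f+[0,z_k]$ is shared with level $k-1$. The opposite facet $u_{k+1}+f$ is shared with level $k+1$ if $k<m$, and with the cap if $k=m$, because $f$ is a cell of $\mathcal T'$.

\emph{Level $1$.} At least one edge direction of $f$ is some $b_j$. Let $e$ be either of the two $b_j$-edges of $f$. If $e$ is inner, the graph $D'$ continues on both sides of $e$, so $e$ is an edge of a second facet in $D'$, and $u_1+e+[0,z_1]$ is shared by two bricks of level $1$. Otherwise $e$ is a step of $W_0$ or $y+W_1$, and the carrier of $u_1+e+[0,z_1]$ is a wall of the foot, which is shared by (S2). By Lemma~\ref{lem:shared} the facet is shared. So the brick is clamped along its $(b_j,z_1)$-facets.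

\emph{Cap.} By Lemma~\ref{lem:cap}, each brick of the cap has two opposite facets, each shared within the cap or contained in $u_{m+1}+D'$, where it is shared with level $m$.
\end{proof}

\subsection{The other sites persist}

Let $(\gamma^*;x^*,y^*)$ be another site of the system, with bricks $\beta^*_k=u^*_k+[0,x^*]+[0,y^*]+[0,z^*_k]$, floors $F^*_k$, sheet $\Sigma^*$, side function $\operatorname{side}^*$, and tip $\omega^*$.

\emph{The new column.} A brick of $\gamma^*$ outside $\Sigma$ is a brick of $X'$. Let $\beta^*_k\in\Sigma$. It is not in $\gamma$ by (S3)(ii). Its $x^*$-edges are in $\Sigma^*$, hence not in $\Sigma$ by (i), and its $y^*$-edges are not in $\Sigma$ by (iii). So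
\begin{equation}\label{eq:cross}
\beta_k^*\in\Sigma\implies\text{the $\Sigma$-edges of $\beta^*_k$ are its $z^*_k$-edges, and } z^*_k=\pm x .
\end{equation}
The stack of $\beta^*_k$ is a chain of five bricks with section $(x^*,y^*)$ leading from $F^*_k$ to $F^*_{k+1}$, with steps $b_j$ in the order of $W_\sigma$ if $z^*_k=x$, and steps $-b_j$ in the reverse order if $z^*_k=-x$. Replacing each such $\beta_k^*$ by its stack gives a sequence $\gamma^{*\prime}$ of distinct bricks of $X'$. The floors $F^*_k$ contain no $\Sigma$-edge, so they are cells of $X'$, and the first and last remain exposed by Lemma~\ref{lem:shared}. Thus $\gamma^{*\prime}$ is a column with section $(x^*,y^*)$. Its tip is $\omega^*$, which is not in $\Sigma$ by (iv).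

\emph{A set containing the new sheet.} The sheet $\Sigma^{*\prime}$ of $\gamma^{*\prime}$ is defined by a closure property, so it suffices to find a closed set $E$ of edges that contains the $x^*$-edges of $\gamma^{*\prime}$ and carries a suitable side function. By (a)--(e), an edge of $X'$ is of one of the following kinds, according to its carrier $K$:
\begin{itemize}
\item an \emph{old edge}: $K$ is the edge itself, not in $\Sigma$;
\item a \emph{rung} $u+W_\sigma(r^\sigma_i)+[0,p]$, $1\le i\le4$: $K=u+[0,x]+[0,p]$ is an even facet;
\item a \emph{post} $u_k+v+[0,z_k]$, $v$ an inner vertex of $D'$: $K=\beta_k$;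
\item a \emph{cap-type edge}, parallel to $y$ or some $b_j$: $K$ is a $\Sigma$-edge, a floor $F_k$, or $\beta_m$, and in the last case the edge lies in $u_{m+1}+Z'$.
\end{itemize}
The \emph{parents} of an old edge, a rung, or a post are the edges of its carrier parallel to it: the edge itself, the two $p$-edges of $K$, or the four $z_k$-edges of $\beta_k$. If one parent is in $\Sigma^*$, all are. Let $E$ be the set of old edges, rungs and posts whose parents are in $\Sigma^*$. All members of $E$ are translates of $[0,x^*]$.

The parents of an edge in $E$ have the same $\operatorname{side}^*$, which we assign to the edge. For a post this holds by (S1), since $\beta_k\notin\gamma^*$. For a rung with carrier $K$ it holds by (S1) if $K$ is a facet of a brick outside $\gamma^*$. Otherwise $K$ is a facet of some $\beta^*_k\in\Sigma$ with edges in $\Sigma$ and in $\Sigma^*$, so by \eqref{eq:cross} it is a wall of $\beta_k^*$, and the two $x^*$-edges of a wall have the same side.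

\begin{lemma}\label{lem:E}
If a brick $N$ of $X'$ has an edge in $E$, then all four edges of $N$ parallel to it are in $E$. If moreover $N\notin\gamma^{*\prime}$, these four edges have the same side.
\end{lemma}

\begin{proof}
\emph{$N$ is old.} All its edges are old, so those in $E$ are those in $\Sigma^*$, and $N\in\gamma^{*\prime}$ if and only if $N\in\gamma^*$. The claim is the corresponding property of $\Sigma^*$.

\emph{$N$ is in the stack of $\beta=u+[0,x]+[0,p]+[0,q]$.} Its $b_j$-edges are carried by $\Sigma$-edges and are not in $E$. Each $p$-edge of $N$ is a $p$-edge of $\beta$ or a rung of one of the two $(x,p)$-facets of $\beta$, so its parents are among the $p$-edges of $\beta$. If one $p$-edge of $N$ is in $E$, then all four $p$-edges of $\beta$ are in $\Sigma^*$, and all four $p$-edges of $N$ are in $E$. If $N\notin\gamma^{*\prime}$, then $\beta\notin\gamma^*$, so the $p$-edges of $\beta$ have one side, which all $p$-edges of $N$ inherit. The same argument applies to $q$.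

\emph{$N=u_k+f+[0,z_k]$ is in level $k$.} An edge $u_k+e$ or $u_{k+1}+e$, $e$ an edge of $f$, is of cap type unless $e$ is $[0,y]$ or $x+[0,y]$; in that case it is a $y$-edge of $\beta_k$, which is not in $\Sigma^*$ by (S3)(iii). So these edges are not in $E$. An edge $u_k+v+[0,z_k]$, $v$ a vertex of $f$, is a post if $v$ is inner, a $z_k$-edge of $\beta_k$ if $v\in\{0,x,y,x+y\}$, and a rung of a wall of $\beta_k$ otherwise. In all cases its parents are among the $z_k$-edges of $\beta_k$. If one of these edges of $N$ is in $E$, the four $z_k$-edges of $\beta_k$ are in $\Sigma^*$ and have one side because $\beta_k\notin\gamma^*$. Then all $z_k$-edges of $N$ are in $E$ with this side.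

\emph{$N$ is in the cap.} Its edges are of cap type or are the $y$-edges $u_{m+1}+[0,y]$, $u_{m+1}+x+[0,y]$ of $\beta_m$. None is in $E$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:insertion}]
We show that the triples $(\gamma^{*\prime};x^*,y^*)$ obtained from the other $n-1$ sites form a site system in $X'$.

(S1) The $x^*$-edges of $\gamma^{*\prime}$ are $x^*$-edges of $\gamma^*$, which are old and keep their sides, or rungs of the walls of some $\beta^*_k\in\Sigma$. A rung of the wall containing $u^*_k+[0,x^*]$ and $u^*_{k+1}+[0,x^*]$ has side $0$, and its translate by $y^*$ is a rung of the opposite wall and has side $1$. So these edges are in $E$ and have the prescribed sides. By Lemma~\ref{lem:E}, $E$ is closed under passing to opposite edges, so $\Sigma^{*\prime}\subset E$, and the restriction of the side function to $\Sigma^{*\prime}$ satisfies (S1).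

(S2) If $\beta^*_1\notin\Sigma$, the foot and its walls are unchanged. Otherwise the new foot is an end brick of the stack of $\beta_1^*$, and by \eqref{eq:cross} its walls are carried by the walls of $\beta^*_1$. In both cases they are shared by (S2) in $X$ and Lemma~\ref{lem:shared}.

(S3) Let $i\ne j$ be two of the remaining sites, with $\Sigma'_i\subset E_i$ and $\Sigma'_j\subset E_j$. (i) The parents of an edge in $E_i\cap E_j$ would be in $\Sigma_i\cap\Sigma_j$. (ii) The bricks of $\gamma'_i$ and $\gamma'_j$ are carried by bricks of $\gamma_i$ and $\gamma_j$. (iii) A $y_j$-edge of $\gamma'_j$ is a $y_j$-edge of $\gamma_j$ or a rung of an $(x,y_j)$-facet of a brick of $\gamma_j$. Its parents are $y_j$-edges of $\gamma_j$, which are not in $\Sigma_i$, so it is not in $E_i$. (iv) The edges of $\omega_j$ are old and not in $\Sigma_i$, hence not in $E_i$.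

(S4) is Lemma~\ref{lem:nonew}.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Convexity and higher dimensions}\label{sec:convex}

The seed is a zonotope, and an insertion replaces the generator $x$ by $b_1,\dots,b_5$. We show that the object remains a zonotope. Call a brick complex $X$ \emph{zonotopal over $V$} if $V$ is generic and (T1) of Definition~\ref{def:tiling} holds; nothing is assumed about the union. A site $(\gamma;x,y)$ in such a complex is \emph{full} if $x,y\in V$ and $\gamma$ consists of all $|V|-2$ bricks $\beta_T$ with $x,y\in T$.

\begin{lemma}\label{lem:zono}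
Let $X$ be zonotopal over $V$. Then the union of $X$ is $Z(V)$. If $(\gamma;x,y)$ is a full site with sheet $\Sigma$, then $\beta_T\in\Sigma$ if and only if $x\in T$.
\end{lemma}

\begin{proof}
The bricks lie in $Z(V)$ and have disjoint interiors and total volume $\sum_T|\det T|$. This is the volume of $Z(V)$, by Lemma~\ref{lem:dual} applied with heights for which no four planes meet; such heights exist because four planes meet only if the $h_v$ satisfy the linear relation that holds among their four normals. A closed subset of full volume of a convex body is the whole body.

If $x\notin T$, then $\beta_T$ has no edge parallel to $x$. For the converse let $p\in V\setminus\{x\}$. Passing from brick to brick through $(x,p)$-facets, we arrange the bricks with directions $x,p$ in maximal chains. The coordinate normal to $x,p$ is strictly monotone along a chain, so each chain has two ends, with two exposed $(x,p)$-facets. An exposed facet $F$ lies in $\partial Z(V)$: otherwise a point of $\operatorname{relint}F$ is interior to $Z(V)$, hence in a second brick, which has $F$ as a facet by Lemma~\ref{lem:complex}(a). So $F$ lies in one of the two $(x,p)$-facets of $Z(V)$, and being a translate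 of $[0,x]+[0,p]$ it equals it. Hence there are at most two exposed $(x,p)$-facets and only one chain. Now let $T=\{x,p,q\}$ with $p\ne y$. The chain for $x,p$ contains $\beta_T$ and $\beta_{xpy}\in\gamma$, and consecutive bricks share $x$-edges. So $\beta_T\in\Sigma$.
\end{proof}

\begin{lemma}\label{lem:zonoinsert}
In Proposition~\ref{prop:insertion}, let $X$ be zonotopal over $V$, let all sites be full, and let $x\notin\{x^*,y^*\}$ for each other site. Then $X'$ is zonotopal over $V'=(V\setminus\{x\})\cup\{b_1,\dots,b_5\}$, and the new sites are full.
\end{lemma}

\begin{proof}
We match the bricks of $X'$ with the triples from $V'$, and write each in the form required by (T1). Let $p,q,v\in V\setminus\{x,y\}$.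
\begin{itemize}
\item \emph{Triples without any $b_j$.} By Lemma~\ref{lem:zono} the old bricks are the $\beta_T$ with $x\notin T$. If $x\in I_T$, replace $x$ by $b_1+\dots+b_5$ in the base sum.
\item \emph{Triples $\{b_j,p,q\}$.} The bricks of $\Sigma\setminus\gamma$ are the $\beta_T$, $T=\{x,p,q\}$, and the stack of $\beta_T$ has one brick for each $j$. Its base is $v_{I_T}$ plus the sum of the steps of $W_\sigma$ preceding $b_j$.
\item \emph{Triples $\{b_j,y,v\}$ and $\{b_i,b_j,v\}$.} For each $v$ exactly one $k$ has $\beta_k=\beta_T$, $T=\{x,y,v\}$, and then $z_k=\pm v$ and $u_k+[0,z_k]=v_{I_T}+[0,v]$ for either sign. The surface $D'$ has one facet $f$ for each pair from $\{y,b_1,\dots,b_5\}$, and by \eqref{eq:zface} the base of $f$ is a sum of generators of $Z'$ outside the pair. As $I_T\subset V\setminus\{x,y,v\}$, the two bases add up to a base of the required form.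
\item \emph{Triples $\{b_i,b_j,y\}$ and $\{b_i,b_j,b_l\}$.} These are the triples of generators of $Z'$, with one brick each in the cap. The tiling $\mathcal T'$ satisfies (T1), and $u_{m+1}$ is a subset sum of $V\setminus\{x,y\}$.
\end{itemize}
Every triple and every brick of $X'$ occurs exactly once. The bricks are nondegenerate, so any three vectors of $V'$ are independent, and $|V'|=|V|+4$. In another site, $\beta_{x^*y^*x}$ is the only brick of $\gamma^*$ in $\Sigma$, and it is replaced by five. So $\gamma^{*\prime}$ has $|V|-3+5=|V'|-2$ bricks with directions $x^*,y^*\in V'$, which are all of them.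
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
(a) The seed is zonotopal over seven vectors, its three sites are full, and the six vectors $x_i,y_i$ are distinct. Insertions do not change the sections of the remaining sites, so Lemma~\ref{lem:zonoinsert} applies three times. The object of Theorem~\ref{thm:main} is then zonotopal over $7+3\cdot4=19$ vectors. It has $\binom{19}3=969$ bricks, and its union is the zonotope by Lemma~\ref{lem:zono}.

(b) Let $X$ be the object in (a), and take the parallelepipeds $\beta\times[0,1]^{d-3}$. Two of them have disjoint interiors and meet in $(\beta\cap\beta')\times[0,1]^{d-3}$, which is empty or a common face, and their union $X\times[0,1]^{d-3}$ is convex. Among the facets at a vertex $(v,e)$ of $\beta\times[0,1]^{d-3}$ are the sets $F\times[0,1]^{d-3}$ for the three facets $F$ of $\beta$ at $v$. One of these $F$ is shared in $X$, and then so is the product. For $d=2$ an elbow exists by the theorem of Sibley and Wagon. For $d=1$ the left endpoint of the leftmost segment is exposed.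
\end{proof}

\begin{thebibliography}{9}

\bibitem{Corners}
\emph{On corners of objects built from parallelepiped bricks},
\texttt{http://www.cccg.ca/proceedings/2004/47.pdf}.

\end{thebibliography}
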